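# The horocyclic product of four binary trees is not a Cayley graph

## 1. Simply transitive actions on $DL(2,2,2,2)$

**Theorem 1.** No group acts simply transitively by graph automorphisms on the vertex set of $X:=DL(2,2,2,2)$. Hence $X$ is not isomorphic to a Cayley graph of any group.

Let us unpack the words.

**Trees with levels.** Let $q\ge 2$ and let $\mathbb T_q$ be the tree in which every vertex has degree $q+1$. Fix an end $\omega$ of it, that is, a class of infinite rays, two rays being equivalent when they eventually coincide. From each vertex $x$ exactly one ray leads to $\omega$. Its first vertex after $x$ is the *parent* (predecessor) $x^-$, and the other $q$ neighbours of $x$ are its *children*. A Busemann function is a map $h:\mathbb T_q\to\mathbb Z$ with $h(x^-)=h(x)-1$. We call $h(x)$ the *level* of $x$. "Down" means to the parent, "up" means to a child. Finitely many vertices of equal level always have a common ancestor, because the rays to $\omega$ merge.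

For a concrete model with $q=2$, let the vertices of level $n$ be the $0$-$1$ sequences $(\varepsilon_j)_{j<n}$ with $\varepsilon_j=0$ for all very negative $j$. The parent forgets $\varepsilon_{n-1}$; the two children append $\varepsilon_n=0$ or $1$.

The pair (tree, $h$) is unique up to isomorphism: send a vertex to a vertex of the same level, its ancestors to ancestors, and then match children with children. So shifting $h$ by a constant changes nothing up to isomorphism.

**Definition (horocyclic product).** For $r\ge2$ and $q_1,\dots,q_r\ge 2$,
$$DL(q_1,\dots,q_r)=\{(x_1,\dots,x_r)\in\mathbb T_{q_1}\times\dots\times\mathbb T_{q_r}: h(x_1)+\dots+h(x_r)=0\}.$$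
Two tuples are adjacent if and only if one is obtained from the other by moving one coordinate $i$ up to a child and a different coordinate $j$ down to its parent, all other coordinates being unchanged.

For example, a vertex of $DL(2,2)$ has $2\cdot1\cdot2=4$ neighbours: choose the coordinate that goes up, then one of its two children, and the other coordinate goes down. A vertex of $DL(2,2,2,2)$ has $4\cdot 2\cdot 3=24$ neighbours.

**Cayley graphs.** Let $S$ be a finite symmetric generating set, not containing the identity, of a group $G$. The Cayley graph $X(G,S)$ has vertex set $G$, and $x\sim y$ if and only if $y=xs$ for some $s\in S$. An action is *free* if only the identity fixes a vertex, and *simply transitive* if for any two vertices $x,y$ exactly one $g$ has $gx=y$. Left multiplication is a simply transitive action of $G$ on $X(G,S)$ by automorphisms; this is why the second sentence of Theorem 1 follows from the first. Conversely, if $G$ acts simply transitively on a connected, locally finite graph and $o$ is a vertex, put $S=\{s: so\sim o\}$. Then $go\sim g'o$ if and only if $g^{-1}g'\in S$, so $g\mapsto go$ identifies $X(G,S)$ with the graph.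

The question whether $DL(2,2,2,2)$ is a Cayley graph is posed in "Quasi-isometries of graphs and groups, random walks, and harmonic functions" (https://warwick.ac.uk/fac/sci/maths/research/events/2014-15/nonsymposium/random/wolfgang_woess.pdf), against the known fact that there is a group whose Cayley graph is $DL(q,q,q)$. Two further theorems, not needed for Theorem 1, put it in perspective.

**Theorem 2.** There is a group acting freely by graph automorphisms on $DL(2,2,2,2)$ with exactly two vertex orbits. So the minimal number of vertex orbits of a free action is exactly $2$.

**Theorem 3.** Let $q,r\ge2$. If a group of automorphisms of $DL(q,\dots,q)$ ($r$ factors) of product form $(g_1,\dots,g_r)$, with each $g_i$ a tree automorphism preserving the predecessor relation, acts simply transitively on vertices, then $r\le q+1$. If $q$ is a prime power and $r\le q+1$, such a group exists.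

## 2. Two and three binary trees by hand

**Two trees.** Model the first tree by the cosets $w+t^{n}\mathbb F_2[[t]]$ with $w\in\mathbb F_2((t))$, at level $n$, the parent being the coset $w+t^{n-1}\mathbb F_2[[t]]$ that contains it. This is the sequence model: the coset records the coefficients of $t^j$ for $j<n$. Model the second tree in the same way with $t^{-1}$ in place of $t$: cosets $w+t^{-n}\mathbb F_2[[t^{-1}]]$, which record the coefficients of $t^j$ for $j>-n$. After shifting one level function by $1$, $DL(2,2)$ is the set of pairs with $n_1+n_2=1$. Then $-n_2=n_1-1$, so the pair records coefficients at all $j<n_1$ in the first entry and at all $j\ge n_1$ in the second. In each entry only finitely many are nonzero. Every exponent occurs exactly once! Hence the additive group $\mathbb F_2[t,t^{-1}]$, acting by $w\mapsto w+b$ on both entries, is simply transitive on the pairs of level $(n_1,n_2)$. Multiplication by $t^m$ shifts levels by $(m,-m)$. So the group of maps $w\mapsto t^mw+b$ acts simply transitively on $DL(2,2)$.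

**Three trees.** Now use the three points $0,1,\infty$ of the projective line over $\mathbb F_2$, the ring $O=\mathbb F_2[t,t^{-1},(1+t)^{-1}]$ and the trees built from the Laurent series fields in $t$, $1+t$ and $t^{-1}$. Realize $DL(2,2,2)$ as the triples of cosets of total level $1$. Section 9 shows that $O$ acts simply transitively by translations on the vertices of any given level with sum $1$. Here we only look at a stabilizer two steps below: let $x$ be the triple of cosets of $0$ at level $(0,0,-1)$. It is fixed by those $b\in O$ with no pole at $0$ and $1$ and at most a simple pole at $\infty$: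
$$P_x=\{0,1,t,1+t\}.$$
The elements that also fix the two children of the coordinate at $0$ are those vanishing at $0$, namely $\{0,t\}$. At $1$ we get $\{0,1+t\}$, and at $\infty$ we get $\{0,1\}$. So there are three subgroups of order $2$ that meet trivially in pairs, and they use up all three nonidentity elements of a group of order $4$. A fourth tree would need a fourth such subgroup, for which there is no room. The next section makes this rigorous for a restricted class of groups.

## 3. Groups that fix every tree

**Proof of the first half of Theorem 3.** The step is to find, below the total level $0$, a group of order $q^2$ that contains $r$ large independent subgroups.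

Let $G$ be a group as in the theorem. Since every vertex of the $i$-th tree is a coordinate of some vertex of the product, $g_i$ is determined by $g$, and $G$ acts on the whole product of the trees. As $g_i$ preserves parents, $h(g_iv)-h(v)$ takes the same value at $v$ and $v^-$; by connectedness it is constant. So $G$ acts on the vectors of levels $n\in\mathbb Z^r$ by translations. Let $H$ be the subgroup acting trivially on levels. A nontrivial translation fixes no level, so the stabilizer of any level is $H$. Since $G$ is simply transitive, $H$ is simply transitive on the set of vertices of level $n$, for each $n$ with $\sum n_i=0$.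

Let $x$ be a tuple with level sum $-2$, at level $n$, and let $P_x$ be its stabilizer in $H$. Let $d\in\mathbb Z^r_{\ge0}$ with $\sum d_i=2$. If $y,y'$ are two of the $q^2$ descendants of $x$ at level $n+d$, the unique element of $H$ with $y\mapsto y'$ commutes with taking ancestors, so it fixes their common ancestor $x$. Hence $P_x$ is simply transitive on these $q^2$ descendants, and $|P_x|=q^2$. Taking $d=e_i+e_j$, we see that $P_x$ is transitive on the $q$ children of each $x_i$. So the stabilizer $P_i$ in $P_x$ of one chosen child of $x_i$ has order $q$. For $i\ne j$, $P_i\cap P_j$ fixes a tuple of level sum $0$, so it is trivial. Counting nonidentity elements, $r(q-1)\le q^2-1$, that is, $r\le q+1$. $\square$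

**Where this stops for Theorem 1.** With $q=2$, $r=4$ this excludes every simply transitive group that fixes each of the four trees. But $G$ may permute the trees. Then several elements of $G$ outside $H$ can fix a level $n$, and the sentence "the element with $y\mapsto y'$ lies in $H$" fails. What remains is that $H$ acts freely at level sum $0$, with several orbits. At level sum $-2$ this gives only $|P_x|\le4$, and $P_x$ may well be trivial. Passing to the subgroup that fixes each tree does not help either, because it has several orbits. The group of Theorem 2 contains a product-form subgroup that acts freely with eight orbits (Section 9), so freeness with finitely many orbits is not contradictory.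

The way past this point is to keep the number $k$ of $H$-orbits as an unknown and to follow the stabilizers to all depths with a weighted count. Averaging over levels then compares this count with the size of the permutation group, which divides $24$. Exactly one configuration survives. It is excluded by one group element that acts on the trees as a reflection of a square.

## 4. Automorphisms of $X$ permute the trees

From now on $T_1,\dots,T_4$ are the four binary trees. This section shows that a graph automorphism, which a priori knows nothing of coordinates, respects them.

**Lemma 4.** For $r\ge2$ trees and any fixed $s$, the graph on tuples of total level $s$ (same adjacency rule) is connected.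

*Proof.* Let $a,b$ be two tuples. For $i=1,\dots,r-1$ in turn, move coordinate $i$ along the geodesic from $a_i$ to $b_i$. Accompany each down step by a step of coordinate $r$ to some child, and each up step by a step of coordinate $r$ to its parent. Afterwards the first $r-1$ coordinates are right, and coordinate $r$ is at some $a'$ with $h(a')=h(b_r)$, as the total level is $s$. The geodesic from $a'$ to $b_r$ consists of $m$ down steps followed by $m$ up steps. Move coordinate $r$ along it, while coordinate $r-1$ makes $m$ up steps and then retraces them, returning to $b_{r-1}$. $\square$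

**Lemma 5.** For every $g\in\mathrm{Aut}(X)$ there are a permutation $\pi$ of $\{1,2,3,4\}$, a vector $z\in\mathbb Z^4$ with $\sum z_i=0$, and bijections $g_i:T_i\to T_{\pi(i)}$ commuting with $v\mapsto v^-$, such that $(gx)_{\pi(i)}=g_i(x_i)$ and $h(g_iv)=h(v)+z_{\pi(i)}$.

*Proof.* **Step 1: the graph on the neighbours of $x$.** The aim is to recognize "same up step" and "same down step" inside this graph. Write $(i,s;j)$, with $i\neq j$ and $s\in\{0,1\}$, for the neighbour of $x$ in which coordinate $i$ moves to child number $s$ and coordinate $j$ to its parent. Take two different neighbours $(i,s;j)$ and $(i',s';j')$.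

* If $i=i'$, $s=s'$, $j\ne j'$, they are adjacent: passing from the first to the second, coordinate $j$ goes up from $x_j^-$ to $x_j$ and $j'$ goes down. Call this edge type I.
* If $i\ne i'$, $j=j'$, they are adjacent: coordinate $i$ goes down to $x_i$ and $i'$ goes up. Call this type II.
* If $i=i'$, $s\ne s'$, they are not adjacent, since coordinate $i$ takes two distinct siblings.
* If $i\ne i'$, $j\ne j'$, the two vertices differ in all coordinates of $\{i,i',j,j'\}$. If this set has more than two elements they are not adjacent. Otherwise $i'=j$, $j'=i$, coordinates $i$ and $j$ differ by two levels, and they are not adjacent.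

**Step 2: the types can be seen in the graph.** We count the common neighbours, within the neighbourhood of $x$, of the two ends of an edge.

For a type I edge $(i,s;j)(i,s;j')$: a vertex joined to both ends by type I edges is $(i,s;j'')$ with $j''\neq i,j,j'$, which is one vertex. A vertex joined to both by type II would have last entry equal to both $j$ and $j'$, impossible. A vertex joined to one end by type I has first entry $i$, so it is not joined to the other by type II. Total: exactly one.

For a type II edge $(i,s;j)(i',s';j)$: vertices joined to both ends by type II are $(i'',\cdot\,;j)$ with $i''\ne i,i',j$, which are two vertices. A vertex joined to one end by type I has last entry different from $j$, so it is not joined to the other by type II. Two type I edges would force $i=i'$. Total: exactly two.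

So $g$, which maps the neighbourhood of $x$ isomorphically to that of $gx$, preserves types.

**Step 3: a permutation at each vertex.** Type II edges keep $j$, and the sets $O_j(x)=\{(i,s;j): i\neq j,\ s\in\{0,1\}\}$ are connected by them (each is the complete tripartite graph $K_{2,2,2}$). So they are the type II components, and $gO_j(x)=O_{\pi_x(j)}(gx)$ for a permutation $\pi_x$. The type I components are the triangles $\Delta_{i,s}(x)=\{(i,s;j): j\ne i\}$. Since $\Delta_{i,s}$ meets exactly the $O_j$ with $j\neq i$, its image meets exactly the $O_{\pi_x(j)}$ with $j\ne i$, so $g\Delta_{i,s}(x)=\Delta_{\pi_x(i),s'}(gx)$ for some $s'$. Intersecting, $g$ maps $(i,s;j)$ at $x$ to $(\pi_x(i),s';\pi_x(j))$ at $gx$, with $s'$ depending only on $x,i,s$.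

**Step 4: the permutation is the same everywhere.** Let $y=(i,s;j)$ at $x$, let $l\ne i,j$, and let $z'=(i,s;l)$ at $x$. From $y$ to $z'$, coordinate $j$ goes up and $l$ goes down. Computed from $gx$, both $gy$ and $gz'$ have coordinate $\pi_x(i)$ at the same child, and the passage $gy\to gz'$ is: $\pi_x(j)$ up, $\pi_x(l)$ down. Computed from $gy$, it is: $\pi_y(j)$ up, $\pi_y(l)$ down. So $\pi_x$ and $\pi_y$ agree at $j$ and at both possible values of $l$, which are three of the four indices, hence everywhere. Since $X$ is connected (Lemma 4), $\pi_x=\pi$ is constant.

**Step 5: the coordinate maps.** A step "$i$ up, $j$ down" is now sent to a step "$\pi(i)$ up, $\pi(j)$ down". By Lemma 4 for the three trees other than $T_i$, any two vertices of $X$ with the same $i$-th coordinate are joined by steps not involving $i$. The images of these steps do not involve $\pi(i)$. So $(gx)_{\pi(i)}$ depends only on $x_i$; this defines $g_i$. The same construction for $g^{-1}$, whose permutation is $\pi^{-1}$, gives the inverse map, so $g_i$ is bijective. A step "$i$ down" goes to a step "$\pi(i)$ down", so $g_i(v^-)=g_i(v)^-$. Therefore $h(g_iv)-h(v)$ takes the same value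 at adjacent vertices and is constant on $T_i$; call it $z_{\pi(i)}$. As total level $0$ goes to total level $0$, $\sum z_i=0$. $\square$

## 5. The lattice of levels and the level-preserving subgroup

**Notation.** For $n\in\mathbb Z^4$ put $|n|=\sum n_i$ and $L_s=\{n:|n|=s\}$. Let $L=L_0$, the lattice generated by the $e_i-e_j$. Let $\mathrm{Hor}(n)$ be the set of all $x\in\prod T_i$ with $h(x_i)=n_i$ for all $i$. Thus $X=\bigsqcup_{n\in L_0}\mathrm{Hor}(n)$. We call $n$ the *level* of $x\in\mathrm{Hor}(n)$ and $|n|$ its *level sum*; we shall need all level sums, not only $0$. For $d\in\mathbb Z^4_{\ge0}$, each $x\in\mathrm{Hor}(n)$ has one *ancestor* at level $n-d$ and $2^{|d|}$ *descendants* at level $n+d$. For example, $(1,-1,0,0)\in L_0$ and $(1,-2,0,0)\in L_{-1}$, and a tuple at the latter level has two descendants at the former.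

Assume from here to the end of Section 8 that $G$ acts simply transitively on $X$.

**Step 1: passing to levels.** By Lemma 5, $(gx)_{\pi(i)}=g_i(x_i)$ defines an action of $G$ on all of $\prod T_i$ (each $g_i$ is determined by $g$ on $X$, because every vertex of $T_i$ occurs as a coordinate, so the formulas compose correctly). On levels $g$ acts by an affine map $n\mapsto \pi n+z$ with $\pi e_i=e_{\pi(i)}$ and $|z|=0$. So $g\,\mathrm{Hor}(n)=\mathrm{Hor}(gn)$, and if $y$ is the ancestor of $x$ at level $n-d$, then $gy$ is the ancestor of $gx$ at level $gn-\pi d$. If such an affine map is trivial on $L_0$, then $z=0$ (take $n=0$) and $e_{\pi(i)}-e_{\pi(j)}=e_i-e_j$ for all $i\ne j$, so $\pi=1$; it is then trivial on $\mathbb Z^4$. Define: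

* $\Lambda$, the group of these affine maps, and $H$, the kernel of $G\to\Lambda$; elements of $H$ preserve each tree and all levels;
* $\Gamma\le L$, the group of translations in $\Lambda$, and $A\le \mathrm{Sym}_4$, the group of linear parts, so $A\cong\Lambda/\Gamma$; conjugating translations by elements of $\Lambda$ shows that $\Gamma$ is $A$-invariant;
* $G_n=\{g:gn=n\}$, and $\Lambda_n=G_n/H$, the stabilizer of $n$ in $\Lambda$.

**Step 2: the numbers $k$ and $t$.** A translation fixing a point is trivial, so $\Lambda_n\cap\Gamma=1$ and $\Lambda_n$ embeds in $A$; it is finite. As $G$ is transitive on $X$, $\Lambda$ is transitive on $L_0$, so $k:=|\Lambda_n|$ is the same for all $n\in L_0$. As $[\Lambda:\Gamma]\le24$, $\Gamma$ has at most $24$ orbits on $L_0$, so $t:=[L:\Gamma]$ is finite. The group $A\cong\Lambda/\Gamma$ acts transitively on the $t$ cosets in $L_0/\Gamma$, with stabilizers $\Gamma\Lambda_n/\Gamma\cong\Lambda_n$. Hence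
$$|A|=kt\quad\text{divides }24.\tag{1}$$

**Step 3: $H$ has $k$ orbits.** For $n\in L_0$, $G_n$ acts simply transitively on $\mathrm{Hor}(n)$. So $H$ acts freely on $\mathrm{Hor}(n)$ with exactly $k$ orbits. The group $G_n/H$ of order $k$ permutes these $k$ orbits transitively, hence regularly. So an element of $G_n\setminus H$ maps no $H$-orbit of $\mathrm{Hor}(n)$ to itself. Finally, every $g\in G$ normalizes $H$, so
$$g\text{ maps }\mathrm{Hor}(n)/H\text{ bijectively to }\mathrm{Hor}(gn)/H,\tag{2}$$
compatibly with ancestors and with the orders of $H$-stabilizers. This holds for every $n\in\mathbb Z^4$.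

**Step 4: stabilizers.** For $x\in\prod T_i$ let $P_x$ be its stabilizer in $H$. If $y$ is a descendant of $x$ then $P_y\subseteq P_x$. A *child of $x$ in direction $i$* is obtained by replacing $x_i$ by one of its two children. Let $P_x^{(i)}$ be the subgroup of $P_x$ fixing both children of $x_i$. It has index $1$ or $2$ in $P_x$. It equals $P_y$ for either child $y$ of $x$ in direction $i$, since fixing one of two children means fixing both. For $i\ne j$, $P_x^{(i)}\cap P_x^{(j)}$ is the stabilizer of a vertex at level $n+e_i+e_j$, where $n$ is the level of $x$. In the three-tree example of Section 2 the three groups $P_x^{(i)}$ were $\{0,t\},\{0,1+t\},\{0,1\}$.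

**Step 5: fibres of ancestor maps.** Let $x\in\mathrm{Hor}(n)$ and $d\in\mathbb Z^4_{\ge0}$. The ancestor map $\mathrm{Hor}(n+d)/H\to\mathrm{Hor}(n)/H$ is surjective. Its fibre over $[x]$ is in bijection with the $P_x$-orbits on the $2^{|d|}$ descendants of $x$ at level $n+d$, because an element of $H$ carrying one such descendant to another fixes their common ancestor $x$.

**Lemma 6 (mass formula).** Let $|n|=-m\le0$. Then $|P_x|$ divides $2^m$ for every $x\in\mathrm{Hor}(n)$, and
$$\sum_{[x]\in\mathrm{Hor}(n)/H}\frac{2^m}{|P_x|}=k.\tag{3}$$

*Proof.* Choose $d\in\mathbb Z_{\ge0}^4$ with $|d|=m$. The $2^m$ descendants of $x$ at level $n+d\in L_0$ are permuted freely by $P_x$, so $|P_x|$ divides $2^m$ and they form $2^m/|P_x|$ orbits. By Step 5, summing over $[x]$ counts the $k$ orbits on $\mathrm{Hor}(n+d)$. $\square$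

The same count with a simply transitive $H$ (so $k=1$) and three binary trees, at $m=2$, forces one orbit with $|P_x|=4$, as in Section 2.

**Lemma 7 (merging).** Let $|n|\le0$. Then $\mathrm{Hor}(n-a(1,1,1,1))/H$ is a single point for all large $a$. Moreover $k$ is a power of $2$.

*Proof.* By (3), $\mathrm{Hor}(n)/H$ is finite. Choose representatives. In each tree finitely many vertices of equal level have a common ancestor, so for all large $a$ the representatives have a common ancestor at level $n-a(1,1,1,1)$. The ancestor map on orbits is surjective, so its target is one point. At that level (3) reads $k=2^m/|P_x|$ with $|P_x|$ dividing $2^m$. $\square$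

## 6. Counting stabilizers below level sum zero

**Step 1: the first depth at which stabilizers appear.** Let $m_0\ge0$ be the largest $m$ such that $P_x=1$ for all $x$ of level sum $-m$. It exists: $m=0$ qualifies, and by (3) $|P_x|\ge2^m/k>1$ once $2^m>k$. The property passes from $m$ to smaller $m\ge0$, since the stabilizer of a vertex is contained in that of each ancestor. At level sum $-m_0$, (3) says that the number of orbits is $c:=k/2^{m_0}$, a positive integer.

**Step 2: one level lower.** At level sum $-(m_0+1)$ we have $P_x^{(1)}=1$, since it is the stabilizer of a vertex of level sum $-m_0$. So $|P_x|\le2$. Let $\alpha(n),\beta(n)$ be the numbers of orbits in $\mathrm{Hor}(n)/H$ with $|P_x|=1$ and $2$. Dividing (3) by $2^{m_0}$,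
$$2\alpha+\beta=c.\tag{4}$$

**Step 3: two levels lower.** This is where the count of four involutions from Section 3 returns. At level sum $-(m_0+2)$ we have $|P_x^{(i)}|\le2$, so $|P_x|\le4$. If $|P_x|=4$, the four subgroups $P_x^{(i)}$ have order exactly $2$, and their pairwise intersections are trivial, being stabilizers of vertices of level sum $-m_0$. But a group of order $4$ has only three nonidentity elements. So $|P_x|\le2$. Let $\alpha'(n),\beta'(n)$ count the orbits with $|P_x|=1,2$. Dividing (3) by $2^{m_0+1}$,
$$2\alpha'+\beta'=\frac c2,\tag{5}$$
so $c$ is even.

**Step 4: special directions.** We relate $\beta$ to $\beta'$. Let $x$ have level sum $-(m_0+2)$ and $|P_x|=2$. Call $i$ *special* for $x$ if $P_x^{(i)}=P_x$. For instance, if $P_x=\{1,\tau\}$ and $\tau$ fixes the two children of $x_1$ but exchanges the two children of each of $x_2,x_3,x_4$, then exactly the direction $1$ is special. There is at most one special direction, because pairwise intersections are trivial. For $|n|=-(m_0+2)$ let $b_i(n)$ be the number of orbits in $\mathrm{Hor}(n)/H$ with $|P_x|=2$ and $i$ special.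

If $y$ is a child of $x\in\mathrm{Hor}(n)$ in direction $i$ and $|P_y|=2$, then $P_y\subseteq P_x$ and $|P_x|\le2$ give $P_x=P_y=P_x^{(i)}$, so $i$ is special for $x$. Conversely, if $i$ is special for $x$, both children $y,y'$ in direction $i$ have stabilizer $P_x$, of order $2$. They lie in different $H$-orbits: an element of $H$ with $y\mapsto y'$ would lie in $P_x=P_y$, which fixes $y$. So, for $n\in L_{-(m_0+2)}$,
$$\beta(n+e_i)=2b_i(n),\qquad \sum_{i=1}^4\beta(n+e_i)=2\sum_ib_i(n)\le2\beta'(n)\le c.\tag{6}$$
In particular $\beta$ takes only even values.

**Step 5: averaging.** By maximality of $m_0$, $\beta\neq0$ somewhere. By (2), $\beta$ is $\Gamma$-periodic. Let $\bar\beta$ be its average over the $t$ cosets in $L_{-(m_0+1)}/\Gamma$. Since some value is at least $2$, $\bar\beta\ge 2/t$. Averaging (6) over $L_{-(m_0+2)}/\Gamma$, where each of the four terms on the left averages to $\bar\beta$, we get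
$$\frac8t\le4\bar\beta\le c\le k.\tag{7}$$
Hence $|A|=kt\ge8$, and by (1) $|A|\in\{8,12,24\}$.

**Step 6: $|A|$ is neither $12$ nor $24$.** Otherwise $A\supseteq\mathrm{Alt}_4$. Since $k$ is a power of $2$ and $kt=|A|$, the prime $3$ divides $t$ exactly once. Let $\Gamma'\supseteq\Gamma$ be the subgroup of index $3$ in $L$ for which $\Gamma'/\Gamma$ is the prime-to-$3$ part of the finite abelian group $L/\Gamma$. It is $A$-invariant. $\mathrm{Alt}_4$ acts on $L/\Gamma'\cong\mathbb Z/3$ through a homomorphism $\mathrm{Alt}_4\to\{\pm1\}$, which is trivial because $\mathrm{Alt}_4$ has no subgroup of index $2$. Applying $(i\,j)(k\,l)$, with $\{i,j,k,l\}=\{1,2,3,4\}$, gives $e_i-e_j\equiv e_j-e_i$ mod $\Gamma'$, so $2(e_i-e_j)\in\Gamma'$. As the index $3$ is odd, $e_i-e_j\in\Gamma'$ for all $i,j$, so $\Gamma'=L$, a contradiction.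

**Step 7: equality everywhere.** So $|A|=kt=8$, the two ends of (7) coincide, and all its inequalities are equalities. We read off the consequences.

* $c=k$, so $m_0=0$.
* $\bar\beta=2/t$, so the values of $\beta$ on the $t$ cosets add up to $2$. As they are even, there is exactly one $\Gamma$-coset $D\subset L_{-1}$ on which $\beta\ne0$, and $\beta=2$ on $D$.
* $\sum_i\beta(n+e_i)=c$ for every $n\in L_{-2}$, because this periodic function is at most $c$ and averages to $c$. Hence in (6) $\beta'=c/2$ and $\sum_ib_i=\beta'$, and by (5) $\alpha'=0$. So every $x$ of level sum $-2$ has $|P_x|=2$ and exactly one special direction.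

**Lemma 8.** For $m\ge2$, every $x$ of level sum $-m$ has $|P_x|=2^{m-1}$. For $m\ge3$, moreover, $P_x^{(i)}\ne P_x$ for all $i$.

*Proof.* The case $m=2$ is done. Let $m\ge3$ and assume the statement for $m-1$. Then $|P_x^{(j)}|=2^{m-2}$ for all $j$. Suppose $P_x^{(i)}=P_x$ for some $i$. Then $|P_x|=2^{m-2}$, so $P_x^{(j)}=P_x$ for all $j$. Let $y$ be a child of $x$ in direction $i$. Then $P_y=P_x$ fixes the children of $y_j=x_j$ for all three $j\ne i$, that is, $P_y^{(j)}=P_y$. If $m=3$, then $y$ has three special directions, a contradiction. If $m\ge4$, this contradicts the statement for $m-1\ge3$. So every $P_x^{(i)}$ has index $2$ in $P_x$, and $|P_x|=2^{m-1}$. $\square$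

**Step 8: the numbers.** By (3) and Lemma 8, $2\cdot|\mathrm{Hor}(n)/H|=k$ whenever $|n|\le-2$. By Lemma 7 some such set of orbits is a single point, so $k/2=1$. Hence
$$k=2,\quad t=4,\quad m_0=0,\quad c=2.$$
On $L_{-1}$, where $2\alpha+\beta=2$ by (4), this means:

* for $N\in D$ there are exactly two $H$-orbits in $\mathrm{Hor}(N)$ ($\beta=2$, $\alpha=0$);
* for $N\in L_{-1}\setminus D$, $H$ acts simply transitively on $\mathrm{Hor}(N)$ ($\beta=0$, $\alpha=1$).

Moreover $\sum_i\beta(n+e_i)=2$, so
$$\text{for each }n\in L_{-2}\text{ exactly one }i\text{ satisfies }n+e_i\in D.\tag{8}$$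

## 7. The quotient $L/\Gamma$ is cyclic of order four

**Step 1: the four classes.** Let $N\in D$. Apply (8) to $N-e_i$: the one index is $i$ itself, so for $j\ne i$ we have $N-e_i+e_j\notin D=N+\Gamma$, that is, $e_j-e_i\notin\Gamma$. So the classes $\varepsilon_i$ of $e_i-e_1$ are pairwise distinct, and they are exactly the four elements of $L/\Gamma$.

**Step 2: excluding $(\mathbb Z/2)^2$.** The three-involutions count does this once more, at level sum $-3$. Suppose $L/\Gamma\cong(\mathbb Z/2)^2$. Then $\varepsilon_i+\varepsilon_j=\varepsilon_i-\varepsilon_j\ne0$ for $i\ne j$. Put $n=N-2e_1\in L_{-3}$. Then $n+e_i+e_j=N+(e_i-e_1)+(e_j-e_1)\notin D$ for all $i\ne j$. For $x\in\mathrm{Hor}(n)$, Lemma 8 gives $|P_x|=4$ and $|P_x^{(i)}|=2$. The intersections $P_x^{(i)}\cap P_x^{(j)}$ are stabilizers of vertices with level in $L_{-1}\setminus D$, so they are trivial. Four subgroups of order $2$ with pairwise trivial intersection do not fit into a group of order $4$. So $L/\Gamma\cong\mathbb Z/4$.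

**Step 3: coordinates.** Fix such an isomorphism and label the trees by $i\in\mathbb Z/4$ so that $e_i-e_j$ has class $i-j$. Put $f(n)=\sum_i i\,n_i\in\mathbb Z/4$ for $n\in\mathbb Z^4$. Then $\Gamma=\ker f|_L$, and $D=\{N\in L_{-1}:f(N)=d\}$ for some $d$. Replacing each label $i$ by $i+d$ replaces $f(n)$ by $f(n)+d|n|$, which is unchanged on $L$ and equals $f(n)-d$ on $L_{-1}$. So we may assume
$$D=\{N\in L_{-1}:f(N)=0\}.\tag{9}$$

Nothing so far is contradictory for $H$ alone: Section 9 exhibits a group with precisely these stabilizers and orbits, coming from an elliptic curve. The contradiction has to use an element outside $H$.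

## 8. A reflection of the square of trees

**Step 1: the element $\sigma$.** Fix $n\in L_0$ and put $v=f(n)$. As $k=2$ there is $\sigma\in G_n\setminus H$. Let $\pi$ be its linear part, so that $\sigma(n+w)=n+\pi w$ on levels. Here $\pi\ne1$, because a translation fixing $n$ is trivial and $\sigma\notin H$. Since $\Gamma$ is $\pi$-invariant, $\pi$ acts on $L/\Gamma\cong\mathbb Z/4$ by multiplication by some $\epsilon=\pm1$, so $\pi(i)-\pi(j)=\epsilon(i-j)$ for all $i,j$. By (2), $\sigma$ preserves $D=\{\beta\ne0\}$. Now $n-e_v\in D$, as its $f$-value is $v-v=0$. So $n-e_{\pi(v)}\in D$, which means $v-\pi(v)=0$, and $\pi(v)=v$. If $\epsilon=1$ this would give $\pi=1$. So $\epsilon=-1$ and $\pi(i)=2v-i$. Put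
$$a=v,\quad b=v+2,\quad p=v+1,\quad p'=v-1.$$
Thus $\pi$ is the reflection of the square $\mathbb Z/4$ that fixes the opposite corners $a,b$ and swaps $p,p'$. If $w_p=w_{p'}$ then $\pi w=w$. With Step 3 of Section 5, and $k=2$, we get:

**Statement (10).** If $w\in\mathbb Z^4$ has $w_p=w_{p'}$, then $\sigma$ fixes the level $n+w$. If also $|w|=0$, then $\sigma\in G_{n+w}\setminus H$, and $\sigma$ interchanges the two $H$-orbits of $\mathrm{Hor}(n+w)$.

**Step 2: four orbits one level up.** We now compute the action of $\sigma$ on a four-element set in two ways. Let $M=n+e_a\in L_1$, so $f(M)=2v$, and $\sigma M=M$ by (10). Put $\mathcal X=\mathrm{Hor}(M)/H$ and $\mathcal Y_i=\mathrm{Hor}(M-e_i)/H$. Since $M-e_i\in L_0$, we have $|\mathcal Y_i|=2$. As $H$ acts freely on $\mathrm{Hor}(M-e_i)$, Step 5 of Section 5 shows that the parent map $\rho_i:\mathcal X\to\mathcal Y_i$ is exactly two-to-one, so $|\mathcal X|=4$.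

**Step 3: some parent maps are transverse.** Let $i\ne j$ and suppose $N=M-e_i-e_j\notin D$. Then $H$ is simply transitive on $\mathrm{Hor}(N)$. Fix $x\in\mathrm{Hor}(N)$. Every $H$-orbit at a level above $N$ contains exactly one descendant of $x$: at least one, because ancestors at level $N$ can be moved to $x$; at most one, because an element taking one descendant of $x$ to another fixes $x$ and is trivial. So $\mathcal X$ is identified with the pairs (child of $x_i$, child of $x_j$), $\mathcal Y_j$ (level $N+e_i$) with the children of $x_i$, and $\mathcal Y_i$ (level $N+e_j$) with the children of $x_j$. The map $\rho_j$ forgets the child of $x_j$, and $\rho_i$ that of $x_i$. Hence $(\rho_i,\rho_j):\mathcal X\to\mathcal Y_i\times\mathcal Y_j$ is bijective. By (9) this applies to the following pairs.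

* $\{a,b\}$: $f(N)=2v-v-(v+2)=2\ne0$.
* $\{a,p\}$: $f(N)=2v-v-(v+1)=-1\ne0$.
* $\{b,p\}$: $f(N)=2v-(v+2)-(v+1)=-3\ne0$.

**Step 4: $\sigma$ maps each fibre of $\rho_p$ to itself.** By (10), $\sigma$ interchanges the two elements of $\mathcal Y_a$ (level $n$) and those of $\mathcal Y_b$ (level $n+e_a-e_b$). Since $\pi$ fixes $a$ and $b$, the maps $\rho_a,\rho_b$ are $\sigma$-equivariant. So on $\mathcal X=\mathcal Y_a\times\mathcal Y_b$, $\sigma$ flips both coordinates. A fibre of $\rho_p$ has two elements, and by Step 3 for $\{a,p\}$ and $\{b,p\}$ it meets each fibre of $\rho_a$, and each fibre of $\rho_b$, in exactly one point. So its two elements differ in both coordinates: it has the form $\{(y,y'),(\bar y,\bar y')\}$, where the bar denotes the other element. This is a $\sigma$-orbit, so $\sigma$ maps the fibre to itself. (Note that $\rho_p$ itself is not $\sigma$-equivariant, since $\pi$ moves $p$; only its fibres have been used.)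

**Step 5: $\sigma$ interchanges the two fibres of $\rho_p$.** Let $N'=M-e_p-e_{p'}\in L_{-1}$. Then $f(N')=2v-(v+1)-(v-1)=0$, so $N'\in D$, and $\mathcal Z:=\mathrm{Hor}(N')/H$ has two elements. Since $\pi(e_p+e_{p'})=e_p+e_{p'}$, we have $\sigma N'=N'$, and the ancestor map $\mathcal X\to\mathcal Z$ is $\sigma$-equivariant. It factors as $\rho_p$ followed by the surjection $\mathcal Y_p\to\mathcal Z$ (parent in direction $p'$). A surjection between two-element sets is bijective, so the fibres of $\mathcal X\to\mathcal Z$ are exactly the fibres of $\rho_p$.

It remains to see that $\sigma$ acts nontrivially on $\mathcal Z$. The level $N'+e_a=n+2e_a-e_p-e_{p'}$ lies in $L_0$ and is covered by (10), so $\sigma$ interchanges its two $H$-orbits. The parent map in direction $a=\pi(a)$ sends these two orbits onto $\mathcal Z$, $\sigma$-equivariantly, hence bijectively. So $\sigma$ interchanges the two elements of $\mathcal Z$, and therefore the two fibres of $\rho_p$.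

Steps 4 and 5 contradict each other. This proves Theorem 1. $\blacksquare$

## 9. Function fields: two orbits on four trees, one orbit on $q+1$ trees

The constructions generalize the two examples of Section 2. Let $C$ be a smooth projective geometrically irreducible curve of genus $g$ over $\mathbb F_q$ with function field $K$. Let $S=\{Q_i\}$ be $r$ distinct rational points, $K_i\supset\mathcal O_i$ the completions of $K$ and of its valuation ring at $Q_i$, with uniformizers $\varpi_i$ and valuations $v_i$. Let $O_S$ be the ring of functions regular outside $S$. For $C=\mathbb P^1$ and $S=\{0,\infty\}$ over $\mathbb F_2$ this is $\mathbb F_2[t,t^{-1}]$.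

**The trees.** The vertices of $T_i$ at level $n$ are the cosets $w+\varpi_i^n\mathcal O_i$ with $w\in K_i$; the parent is $w+\varpi_i^{n-1}\mathcal O_i$. As $\mathcal O_i/\varpi_i\mathcal O_i=\mathbb F_q$, each vertex has $q$ children. The graph is connected, since any two cosets lie in a common larger one. It has no cycle, since a vertex of highest level on a cycle would have two parents. So $T_i$ is the $(q+1)$-regular tree with an end and a Busemann function. Put $K_S=\prod K_i$ and $U(n)=\prod\varpi_i^{n_i}\mathcal O_i$, so that $\mathrm{Hor}(n)=K_S/U(n)$. Shifting one Busemann function by $1$, realize $DL(q,\dots,q)$ as the tuples of cosets with $|n|=\sum n_i=1$. The group $O_S$ acts by diagonal translation.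

For a divisor $\mathcal D$ let $\mathcal L(\mathcal D)=\{b\in K: b=0\text{ or }\operatorname{div}b+\mathcal D\ge0\}$ and $\ell(\mathcal D)=\dim_{\mathbb F_q}\mathcal L(\mathcal D)$. Let $\mathbb A_K$ be the adele ring and $\mathbb A_K(\mathcal D)=\{\alpha:v_P(\alpha_P)\ge-v_P(\mathcal D)\ \forall P\}$. We use two textbook theorems from Stichtenoth, *Algebraic Function Fields and Codes*, 2nd ed. Theorem 1.5.4 there gives
$$\dim_{\mathbb F_q}\mathbb A_K/(K+\mathbb A_K(\mathcal D))=\ell(\mathcal D)-\deg\mathcal D-1+g.\tag{11}$$
Theorem 1.6.5 there is strong approximation. Applied to the set of places outside $S$, it gives for every adele $\alpha$ some $\phi\in K$ with $\alpha-\phi$ integral outside $S$. It does not matter whether adeles have entries in $K$ or in the completions. As $K$ is dense in each completion, any adele differs by an element of $\mathbb A_K(\mathcal D)$ from one with entries in $K$. If an adele with entries in $K$ equals $\phi+\delta$ with $\phi\in K$ and $\delta\in\mathbb A_K(\mathcal D)$, then $\delta$ has entries in $K$ too. So the quotient in (11) is the same.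

**Lemma 9.** Let $n\in\mathbb Z^r$ and $\mathcal D=-\sum n_iQ_i$, of degree $-|n|$. The stabilizer in $O_S$ of every vertex of $\mathrm{Hor}(n)$ is $\mathcal L(\mathcal D)$, and the number of $O_S$-orbits on $\mathrm{Hor}(n)$ is $q^{\,\ell(\mathcal D)+|n|-1+g}$. In particular, if $|n|=1$, the action on $\mathrm{Hor}(n)$ is free with exactly $q^g$ orbits.

*Proof.* The translation by $b$ fixes a coset of $U(n)$ if and only if $b\in O_S\cap U(n)$, that is, $b$ is regular outside $S$ and $v_i(b)\ge n_i$ for all $i$; this says $b\in\mathcal L(\mathcal D)$. The number of orbits is $|K_S/(O_S+U(n))|$. Extension by $0$ outside $S$ sends $U(n)$ into $\mathbb A_K(\mathcal D)$. It sends the diagonal image of $\phi\in O_S$ to $\phi$ minus an adele that is $0$ on $S$ and integral outside $S$, an element of $K+\mathbb A_K(\mathcal D)$. So it induces a map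
$$K_S/(O_S+U(n))\to\mathbb A_K/(K+\mathbb A_K(\mathcal D)).$$
It is injective: if the extension of $w$ by $0$ equals $\phi+\alpha$ with $\phi\in K$, $\alpha\in\mathbb A_K(\mathcal D)$, then looking outside $S$ shows $\phi\in O_S$, and looking at $S$ shows $w-\phi\in U(n)$. It is surjective: given an adele $\alpha$, take $\phi\in K$ with $\alpha-\phi$ integral outside $S$; then $\alpha-\phi$ is the extension by $0$ of its part on $S$, plus an adele that is $0$ on $S$ and integral outside $S$ and so lies in $\mathbb A_K(\mathcal D)$. Now (11) gives the count. If $|n|=1$, then $\deg\mathcal D=-1$ and $\mathcal L(\mathcal D)=0$, because a nonzero element would have a divisor of degree at least $1$. So the action is free, with $q^{0+1-1+g}=q^g$ orbits. $\square$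

**Proof of the second half of Theorem 3.** Let $q$ be a prime power and $r\le q+1$. Take $C=\mathbb P^1$ over $\mathbb F_q$, which has $q+1$ rational points, and let $S$ be any $r$ of them. Every degree-$0$ divisor supported on $S$ is principal, so $\operatorname{div}$ maps $O_S^*$ onto $\{n:|n|=0\}$. This group is free abelian, so some subgroup $U\le O_S^*$ maps isomorphically onto it. Consider the group of maps $w\mapsto uw+b$ of $K_S$ with $u\in U$, $b\in O_S$. Such a map sends cosets of $U(n)$ to cosets of $U(n')$ with $n_i'=n_i+v_i(u)$, preserves each tree and its predecessor relation, and so has product form. The quotient by the translations, $U$, acts simply transitively on the levels with $|n|=1$. By Lemma 9 with $g=0$, $O_S$ acts freely with $q^0=1$ orbit on each $\mathrm{Hor}(n)$ with $|n|=1$. So, given two vertices, $u$ is determined by their levels and then $b$ is determined: the group acts simply transitively on $DL(q,\dots,q)$. $\blacksquare$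

**Proof of Theorem 2.** **Step 1: the curve.** We want genus $1$ over $\mathbb F_2$ with four rational points, cyclically permuted by automorphisms. Let $E:y^2+xy=x^3+1$ over $\mathbb F_2$. The partial derivatives $y+x^2$ and $x$ vanish together only at $(0,0)$, which is not on $E$. At the point at infinity $[0:1:0]$ of $Y^2Z+XYZ=X^3+Z^3$ the derivative in $Z$ is $1$. So $E$ is a smooth plane cubic, of genus $1$. For $x=0$ we get $y=1$, and for $x=1$ we get $y^2+y=0$, so
$$E(\mathbb F_2)=\{O,(0,1),(1,0),(1,1)\}.$$
Negation $(x,y)\mapsto(x,y+x)$ swaps $(1,0)$ and $(1,1)$, so there is a nonidentity point not of order $2$, and $E(\mathbb F_2)$ is cyclic of order $4$. Write $S=E(\mathbb F_2)=\{Q_i:i\in\mathbb Z/4\}$ with $Q_i=iQ_1$, and $f(n)=\sum i\,n_i\in\mathbb Z/4$. A degree-$0$ divisor supported on $S$ is principal if and only if its points sum to $O$ in the group law, and $\mathbb F_2^*=1$. So $\operatorname{div}$ maps $U:=O_S^*$ isomorphically onto $\{n:|n|=0,\ f(n)=0\}$.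

**Step 2: the group.** For $s\in\mathbb Z/4$ let $\tau_s$ be translation by $Q_s$ on $E$, and $\theta_s\phi=\phi\circ\tau_{-s}$. Since $\tau_s$ permutes $S$, $\theta_s$ preserves $O_S$ and $U$. It induces isomorphisms $K_i\to K_{i+s}$ compatible with valuations, so it acts on $K_S$, compatibly with the diagonal embedding. Let $G$ be the set of all maps
$$w\mapsto u\,\theta_s(w)+b\qquad(u\in U,\ s\in\mathbb Z/4,\ b\in O_S)$$
of $K_S$. It is a group: composing the map for $(u,s,b)$ after that for $(u',s',b')$ gives the map for $(u\,\theta_s(u'),\ s+s',\ u\,\theta_s(b')+b)$, and the inverse of the map for $(u,s,b)$ is the one for $(\theta_{-s}(u^{-1}),-s,-\theta_{-s}(u^{-1}b))$. A map in $G$ sends cosets of $U(n)$ to cosets of $U(n')$, where $n'_{i+s}=n_i+v_{i+s}(u)$ and $|n'|=|n|$. Coordinate $i+s$ of the image depends only on coordinate $i$, and parents go to parents. So $G$ acts by automorphisms on $DL(2,2,2,2)=\{|n|=1\}$.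

**Step 3: the action on levels.** On levels with $|n|=1$, $U$ acts simply transitively on each fibre of $f$, and
$$f(n')=\sum_i(i+s)\bigl(n_i+v_{i+s}(u)\bigr)=f(n)+s|n|+f(\operatorname{div}u)=f(n)+s.$$
So for any two levels $n,n'$ with sum $1$, exactly one pair $(u,s)$ carries $n$ to $n'$.

**Step 4: freeness and orbits.** An element of $G$ that fixes a vertex fixes its level, so it has $u=1$, $s=0$; it is a translation by some $b\in O_S$, and $b=0$ by Lemma 9. So $G$ acts freely. It is transitive on levels with sum $1$, and the stabilizer of such a level is $O_S$. So its vertex orbits correspond to the $O_S$-orbits on one $\mathrm{Hor}(n)$ with $|n|=1$, of which there are $2^1=2$. By Theorem 1 a free action with one orbit is impossible, so the minimum is exactly $2$. $\blacksquare$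

The elements with $s=0$ form the product-form group promised in Section 3. It acts freely; it has four orbits on levels with sum $1$, namely the fibres of $f$, and $O_S$ has two orbits on each $\mathrm{Hor}(n)$, so it has eight vertex orbits.

**Remark (the surviving configuration is realized).** Take $E$ as above and compare the action of $O_S$ with that of $H$ in Sections 6 and 7; the level sum there corresponds to $|n|-1$ here. At $|n|=0$, $\deg\mathcal D=0$, so $\ell(\mathcal D)$ is $1$ if $\mathcal D$ is principal, that is, if $f(n)=0$, and $0$ otherwise. By Lemma 9 there are two orbits with stabilizers of order $2$ if $f(n)=0$, and $O_S$ is simply transitive on $\mathrm{Hor}(n)$ if not. This matches (9). At $|n|=1-m$ with $m\ge2$, $\deg\mathcal D=m-1\ge1$ and $\ell(\mathcal D)=m-1$ (Riemann–Roch in genus $1$), so stabilizers have order $2^{m-1}$ and there is one orbit, as in Lemma 8 and Step 8 of Section 6. For $m=2$, the nonzero $b\in\mathcal L(\mathcal D)$ has $\operatorname{div}b+\mathcal D$ effective of degree $1$, hence a single rational point. All four rational points are in $S$, so it is some $Q_i$, and $i$ is the unique special direction. So the contradiction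 of Section 8 really needs the element $\sigma$.
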